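# Seifert fibred surgeries with no unknotted fibre

## 1. Slopes, fibrations, plumbings and lattices

All 3-manifolds are compact and oriented. Homeomorphisms between 3-manifolds may be taken smooth, and we do so.

**Definition 1 (slopes and surgery).** On the boundary of a knot neighbourhood $N(K)$, oriented as the boundary of $N(K)$, let $\mu$ be the meridian and $\lambda$ a longitude, oriented so that $\mu\cdot\lambda=1$. In $S^3$ we use the preferred longitude. The slope $a/b$ is the unoriented curve $\pm(a\mu+b\lambda)$. Removing $N(K)$ and gluing in a solid torus whose meridian is the slope $r$ gives the surgered manifold $(K;r)$. The distance of two slopes is $d(a/b,a'/b')=|ab'-a'b|$. A curve on $\partial N(K)$ at distance $1$ from the filling slope is isotopic, in the new solid torus, to its core. Integral slopes are framings.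

*Example.* The exterior of the unknot is a solid torus, so $(\text{unknot};r)$ is a union of two solid tori: $S^3$, a lens space, or $S^2\times S^1$.

A knot $c\subset S^3\setminus K$ is both a knot in $S^3$ and a knot in $(K;r)$. In $H_1(S^3\setminus K)=\mathbb Z\mu$ its class is $\mathrm{lk}(c,K)\mu$. If $p>0$ is an integer, then $H_1((K;p))=\mathbb Z/p$, generated by $\mu$.

**Definition 2 (rational self-linking, linking form).** Let $c$ be a knot with framing curve $\varphi$ in a rational homology sphere $M$, and let $\mu_c$ be its meridian, with $\mu_c\cdot\varphi=1$. Then $\varphi=s\,\mu_c$ in $H_1(M\setminus c;\mathbb Q)=\mathbb Q\mu_c$, and $s$ is the rational self-linking of $(c,\varphi)$. It depends only on the oriented manifold and the framed knot. Its class mod $1$ depends only on $[c]\in H_1(M)$ and is the value $\mathrm{lk}(c,c)$ of the bilinear linking form, which changes sign when the orientation of $M$ is reversed.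

Suppose $M$ is surgery on a framed link in $S^3$ with nonsingular linking matrix $Q$, and $c\subset S^3$ has framing $f$ and linking numbers $v=(v_i)$ with the components. Let $\mu_i$ be the meridians of the components. In rational homology of the complement of everything, $\varphi=f\mu_c+\sum v_i\mu_i$, and the surgery relations are $\sum_jQ_{ij}\mu_j+v_i\mu_c=0$. Hence $(\mu_i)=-Q^{-1}v\,\mu_c$, and the rational self-linking is
$$f-v^TQ^{-1}v. \tag{1}$$

*Example.* In $(K;p)$ take $c=\mu$ with framing $0$. Then $f=0$, $v=1$, so $\mathrm{lk}(\mu,\mu)=-1/p$ and $\mathrm{lk}(j\mu,j\mu)=-j^2/p$ mod $1$.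

**Fact (twisting).** If $K_0\subset S^3$ is an unknot, $(+1)$-surgery on $K_0$ gives $S^3$ again. It inserts a $-1$ full twist in the strands through a disk bounded by $K_0$, and changes a slope $s$ on another knot $t$ to $s-\mathrm{lk}(t,K_0)^2$.

*Example.* Let $t$ be an unknot with integral slope $s$ and $K_0$ a meridian of $t$. One strand is twisted, so $t$ stays an unknot, with slope $s-1$. This agrees with $\det\begin{pmatrix}s&1\\1&1\end{pmatrix}=s-1$.

**Definition 3 (Seifert fibration).** A Seifert fibration is a decomposition into circles (fibres), each having a neighbourhood that is a fibred solid torus. The index $\alpha\ge1$ of a fibre is the number of times that nearby fibres wind along it. It is exceptional if $\alpha\ge2$ and regular if $\alpha=1$. In $H_1$, $[\text{regular fibre}]=\pm\alpha\,[\text{fibre of index }\alpha]$. The base is a 2-orbifold with one cone point of order $\alpha$ for each exceptional fibre; we write $S^2(\alpha_1,\dots,\alpha_k)$ when the surface is $S^2$.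

*Example.* Split $S^3$ into two solid tori $U,U^*$. The right-handed trefoil $T_{2,3}$ lies on $\partial U$, winding $2$ times along $U$ and $3$ times along $U^*$. Its parallel copies fibre $S^3$, with exceptional fibres $x$ (the core of $U$, index $2$) and $y$ (the core of $U^*$, index $3$). If $t$ is a regular fibre, then $\mathrm{lk}(x,t)=3$, $\mathrm{lk}(y,t)=2$, $\mathrm{lk}(x,y)=1$. The knots $x,y$ are trivial. They are the axes of the torus knot.

**Definition 4 (Seifert invariants).** Let $M$ be Seifert fibred over $S^2$, with coherently oriented fibres. Remove neighbourhoods $N_i$ of finitely many fibres, including all exceptional ones. The rest is (punctured sphere)$\,\times S^1$. Choose a section, with boundary curves $q_i\subset\partial N_i$ oriented so that $q_i\cdot h=1$, where $h$ is the fibre. The meridian of $N_i$ is $\pm(\alpha_iq_i+\beta_ih)$, and the list $(\alpha_i,\beta_i)$ is a list of Seifert invariants.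

Textbook facts. Changing the section replaces $\beta_i$ by $\beta_i+k_i\alpha_i$ with $\sum k_i=0$. A pair $(1,0)$ may be added or dropped. Lists related by these moves and reordering give fibrations related by an orientation-preserving fibre-preserving homeomorphism. Reversing the orientation of $M$ changes all $\beta_i$ to $-\beta_i$. Reversing both fibre and base changes nothing. Finally
$$\pi_1(M)=\langle q_i,h\mid h\text{ central},\ q_i^{\alpha_i}h^{\beta_i}=1,\ \textstyle\prod q_i=1\rangle,\qquad |H_1(M)|=\alpha_1\cdots\alpha_k\Big|\sum\beta_i/\alpha_i\Big|$$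
when the sum is nonzero.

*Example (to be used later).* Take the trefoil fibration and remove neighbourhoods of $t,x,y$. Write $m_1,\lambda_1$ for meridian and longitude of $t$. On the three tori
$$h=\lambda_1+6m_1,\qquad h=2\lambda_x+3\mu_x,\qquad h=3\lambda_y+2\mu_y .$$
In $H_1(S^3\setminus(t\cup x\cup y))=\mathbb Z\langle m_1,\mu_x,\mu_y\rangle$ we have $\lambda_x=3m_1+\mu_y$ and $\lambda_y=2m_1+\mu_x$. Put
$$q_1=m_1,\qquad q_x=-(\lambda_x+\mu_x),\qquad q_y=\lambda_y+\mu_y .$$
Then $q_1+q_x+q_y=m_1-(3m_1+\mu_y+\mu_x)+(2m_1+\mu_x+\mu_y)=0$, and
$$q_1\cdot h=1,\qquad q_x\cdot h=-(3\lambda_x\cdot\mu_x+2\mu_x\cdot\lambda_x)=3-2=1,\qquad q_y\cdot h=2\lambda_y\cdot\mu_y+3\mu_y\cdot\lambda_y=-2+3=1 .$$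
These curves bound a section. Indeed, take any section with boundary curves $s_i$. Since $s_i\cdot h=q_i\cdot h=1$, we have $q_i=s_i+k_ih$. Summing in homology gives $(\sum k_i)h=0$. As $h=6m_1+3\mu_x+2\mu_y$ has infinite order, $\sum k_i=0$, so twisting the section along vertical annuli turns the $s_i$ into the $q_i$. Direct substitution gives
$$\mu_x=2q_x+h,\qquad \mu_y=3q_y-h,\qquad \lambda_y=-2q_y+h,\qquad \lambda_1=h-6q_1 .$$
So $S^3$ itself has invariants $(1,0),(2,1),(3,-1)$, and indeed $6\,|\frac12-\frac13|=1$.

**Definition 5 (plumbing).** Let $\Gamma$ be a tree with integer weights. Attach 2-handles to $B^4$ along a link with one unknot per vertex, framed by the weights, two components being clasped once if their vertices are adjacent. The result is the plumbing $W(\Gamma)$. Its intersection form $Q_\Gamma$ has the weights on the diagonal and $1$ for each edge.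

Let $\Gamma$ be star-shaped, with centre of weight $b$ and legs of weights $-a_1,\dots,-a_k$ read outwards, and write $\alpha_i/\beta_i'=[a_1,\dots,a_k]=a_1-1/(a_2-\cdots)$ for the $i$-th leg. Then $\partial W(\Gamma)$ is surgery on an unknot $O$ with framing $b$ and meridian circles $C_i$ of $O$ with coefficients $-\alpha_i/\beta_i'$. The exterior of these circles is a punctured sphere times $S^1$ with fibre $h=\mu_O=\lambda_{C_i}$. Put $q_i=\mu_{C_i}$, so $q_i\cdot h=1$, and $q_0=-\lambda_O=-\sum q_i$, so $q_0\cdot h=-\lambda_O\cdot\mu_O=1$. The slopes are $\alpha_iq_i-\beta_i'h$ and $q_0-bh$ up to sign. So $\partial W(\Gamma)$ has Seifert invariants $(1,-b),(\alpha_i,-\beta_i')$.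

We also need to see the fibres. The boundary is a union of circle bundles, one per vertex, over a sphere minus (valence) disks, glued by exchanging fibre and section. An inner vertex of a leg contributes a bundle over an annulus, that is $T^2\times I$, and the last vertex contributes a bundle over a disk. So a leg contributes one solid torus, whose core is the circle over the centre of that disk. Hence *the exceptional fibre of a leg is a meridian of the last component of that leg, and a regular fibre is a meridian of the centre.*

Over $\mathbb Q$, $Q_\Gamma$ splits as the forms of the legs plus the form $\langle b+\sum\beta_i'/\alpha_i\rangle$. The leg determinants are $\alpha_i$ in absolute value. So $|\det Q_\Gamma|=\prod\alpha_i\,|b+\sum\beta'_i/\alpha_i|$. If all leg weights are $\le-2$, the legs are negative definite, and $\Gamma$ is negative definite exactly when $b+\sum\beta_i'/\alpha_i<0$.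

*Example.* Centre $-2$ with three legs $(-2)$: invariants $(1,2),(2,-1),(2,-1),(2,-1)$. Since $-2+\frac32=-\frac12$, the form is negative definite of determinant $8\cdot\frac12=4$ in absolute value.

**Definition 6 (dotted circle, rational ball).** For a link $k\cup c$ in $S^3$ with $c$ trivial, dotting $c$ means replacing the $0$-framed 2-handle along $c$ by a 1-handle; this does not change the boundary. Let $B$ be $S^1\times B^3$, given by the dotted circle $c$, with one 2-handle attached along $k$ with some framing. The handle runs $\omega=\mathrm{lk}(k,c)$ times algebraically over the 1-handle. If $\omega\ne0$, then $H_*(B;\mathbb Q)=H_*(\mathrm{pt};\mathbb Q)$, and $B$ is called a rational ball.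

*Example.* If $k$ is a meridian of $c$, the handles cancel and $B=B^4$. The boundary is surgery with matrix $\begin{pmatrix}f&1\\1&0\end{pmatrix}$, which is $S^3$.

**Theorem (Donaldson, J. Diff. Geom. 26 (1987)).** If $Z$ is a closed oriented smooth 4-manifold with negative definite intersection form on $H_2(Z)/\mathrm{torsion}$, that form is $-I$. There is no condition on $\pi_1$.

We shall ask whether the lattice $(\mathbb Z^\Gamma,-Q_\Gamma)$ of a negative definite tree embeds isometrically in some $\mathbb Z^R$ with its standard orthonormal basis $e_1,\dots,e_R$.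

*Example.* The star above embeds in $\mathbb Z^4$: centre $e_2-e_3$, legs $e_1-e_2$, $e_3-e_4$, $e_3+e_4$. The last two legs use the same basis vectors. If one lengthened the leg $e_3-e_4$ by a vertex $w$ orthogonal to $e_3+e_4$, one would need $w_3-w_4=\pm1$ and $w_3+w_4=0$, which is impossible by parity. This parity obstruction reappears in Section 9.

## 2. Unknotted fibres for unknots, torus knots and cables

With these notions in place, here is the question. Suppose $M=(K;r)$, with $K\subset S^3$ a knot and $r\in\mathbb Q$, is Seifert fibred. *Is there always a trivial knot $c\subset S^3$, disjoint from $K$, that is a regular or exceptional fibre of some Seifert fibration of $M$?* We first try simple cases.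

*The unknot.* The exterior of the unknot $K$ is a solid torus, which we fibre as $D^2\times S^1$. The fibres are isotopic to the meridian $\mu$ of $K$. A slope $a/b\in\mathbb Q$ has distance $|b|\ge1$ from $\mu$, so the fibration extends over the surgery solid torus. A meridian of $K$ is a trivial knot, so the answer is yes.

*Torus knots.* Let $K=T_{r,s}$, $s>|r|>1$. Its exterior is fibred by parallel copies of $K$, with fibre slope $rs$ on $\partial N(K)$. For any other surgery slope the fibration extends. The two axes of $K$ are trivial knots and fibres, so the answer is yes.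

*Cables of torus knots.* Let $K$ be an $(r,s)$-cable of a torus knot $T$, winding $s\ge2$ times along $T$ and with cabling slope $rs$. Take the slope $P/m$ with $P=rsm\pm1$, $m\neq0$. Let $V\supset K$ be the neighbourhood of $T$. The space $V\setminus N(K)$ is Seifert fibred over an annulus with one exceptional fibre, with fibre slope $rs$ on $\partial N(K)$. As $d(P/m,rs)=1$, filling gives a fibration over a disk with one exceptional fibre, that is, a solid torus. Let $m_V$ be the meridian of $V$ and $l$ the preferred longitude of $T$ on $\partial V$. In $H_1(V\setminus K)=\mathbb Z\mu\oplus\mathbb Zl$ we have $m_V=s\mu$ and $\lambda_K=sl$. A curve $\alpha m_V+\beta l$ dies after filling when $(\alpha s,\beta)=j(P,ms)$. As $\gcd(P,s)=1$, $s$ divides $j$, so the new meridian is $Pm_V+ms^2l$. Hence $(K;P/m)=(T;P/(ms^2))$. The fraction is reduced with denominator of absolute value at least $4$, so it is not the integral fibre slope of $T$, and the axes of $T$ are unknotted fibres. The answer is yes again.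

*The figure eight knot.* It is quoted with the problem that $1$-surgery on the figure eight knot is Seifert fibred over $S^2$ with three exceptional fibres, and that some trivial knot disjoint from it becomes an exceptional fibre.

In general, however, the answer is no. For $n\ge5$ put
$$p=p_n=4n^2+3n+1,\qquad X=3n-1,\qquad Y=2n+3 .$$
The numbers $2,X,Y$ are pairwise distinct ($X=Y$ only for $n=4$).

**Theorem 1.** For every $n\ge5$ there is a knot $K_n\subset S^3$ such that $M_n=(K_n;p_n)$ is Seifert fibred over $S^2$ with exactly three exceptional fibres, of indices $2,\,3n-1,\,2n+3$, and no trivial knot in $S^3$ disjoint from $K_n$ is a (regular or exceptional) fibre of any Seifert fibration of $M_n$. Hence the answer to the question is negative.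

**Theorem 2.** If $n\ge5$ is odd, $K_n$ is hyperbolic. Hence infinitely many hyperbolic knots are counterexamples.

**Theorem 3.** For $n=6$ (indices $2,17,15$; $p=163$): if $K'\subset S^3$ is any knot, $m\in\mathbb Z$, and $(K';m)$ is homeomorphic to $M_6$ (preserving or reversing orientation), then no trivial knot disjoint from $K'$ is a fibre of a Seifert fibration of $(K';m)$.

Theorem 1 occupies Sections 3–9. Theorems 2 and 3 are complements, proved in Sections 10 and 11.

## 3. An annulus around the trefoil and the knots $K_n$

**Step 1: a link.** The purpose is to set up a three-component link from which both $K_n$ and $M_n$ are read off. In braid words $\sigma_i$ is a positive crossing, so the closure of $\sigma_1^3\in B_2$ is the right-handed trefoil. Let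
$$C=\sigma_2\sigma_1\sigma_3\sigma_2\in B_4 .$$
This is $\sigma_1\in B_2$ with both strands doubled: the pair of positions $1,2$ crosses the pair $3,4$. Let $t_1\cup t_2$ be the closure of $C^3\sigma_1^2$. The permutation of $C^3$ exchanges $1\leftrightarrow3$ and $2\leftrightarrow4$, so there are two components: $t_1$ in positions $1,3$ and $t_2$ in positions $2,4$. Orient them parallel. The strips between positions $1,2$ and between $3,4$, with a full twist at $\sigma_1^2$, form an annulus $A$ with $\partial A=t_1\cup t_2$, whose core $J$ is the closure of $\sigma_1^3$, a right-handed trefoil. So $t_1,t_2$ are right-handed trefoils too.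

Each $C$ has four crossings, between the positions $(1,3),(1,4),(2,3),(2,4)$. The two in the middle are between $t_1$ and $t_2$. So $8=3\cdot2+2$ of the $14$ crossings are mixed, and $\mathrm{lk}(t_1,t_2)=4$. Hence $A$ induces the framing $4$ on both $t_1$ and $t_2$.

Let $K_0$ be an unknot encircling positions $2,3,4$ at the level following $\sigma_1^2$. These positions belong to $t_2,t_1,t_2$, so, suitably oriented, $\mathrm{lk}(K_0,t_1)=1$ and $\mathrm{lk}(K_0,t_2)=2$.

**Step 2: a surgery on $t_1\cup t_2$ that gives back $S^3$.** This step defines $K_n$. Let $m_i,\lambda_i$ be meridian and longitude of $t_i$, and $f_i=\lambda_i+4m_i$ the framing curve given by $A$. Do surgery on $t_1,t_2$ with slopes $4+\frac1n$ and $4-\frac1n$. As curves up to sign these are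
$$(4n+1)m_1+n\lambda_1=m_1+nf_1,\qquad -\big((4n-1)m_2+n\lambda_2\big)=m_2-nf_2 .$$
Choose a neighbourhood $N(J)\supset A$. In it the exterior of $t_1\cup t_2$ is $P\times S^1$, with $P$ a pair of pants (a meridian disk of $N(J)$ minus two disks) and fibre $h'=f_1=f_2$; in homology $\mu_J=m_1+m_2$. Both filling slopes have distance $1$ from the fibre, so the filled piece is a circle bundle over a disk, a solid torus. In its $H_1$ we have $m_1=-nh'$ and $m_2=nh'$, so $\mu_J=0$. A primitive curve on the boundary of a solid torus that is null-homologous inside is the meridian. So we have replaced $N(J)$ by a solid torus with the same meridian $\mu_J$, and the surgered manifold is $S^3$. Let $K_n$ be the image of $K_0$ in this $S^3$.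

**Step 3: the slope.** We find which slope of $K_n$ the slope $+1$ of $K_0$ becomes. Let $\mu$ be the meridian of $K_0$, which is also that of $K_n$. In $H_1$ of the exterior of $K_0\cup t_1\cup t_2$,
$$f_1=4m_1+4m_2+\mu,\qquad f_2=4m_1+4m_2+2\mu,\qquad \lambda_{K_0}=m_1+2m_2 .$$
The fillings impose $m_1=-nf_1$ and $m_2=nf_2$, so $m_1+m_2=n(f_2-f_1)=n\mu$. Hence in $H_1(S^3\setminus K_n)=\mathbb Z\mu$
$$f_1=(4n+1)\mu,\quad f_2=(4n+2)\mu,\quad m_1=-n(4n+1)\mu,\quad m_2=n(4n+2)\mu. \tag{2}$$
The slope $+1$ of $K_0$ is the curve $\mu+\lambda_{K_0}$. It meets $\mu$ once, so it is an integral slope of $K_n$, and that integer is its class in $\mathbb Z\mu$: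
$$\mu+\lambda_{K_0}=\big(1-n(4n+1)+2n(4n+2)\big)\mu=(4n^2+3n+1)\mu=p_n\mu .$$
So $M_n=(K_n;p_n)$ is surgery on $K_0$ with slope $+1$, on $t_1$ with slope $4+\frac1n$, and on $t_2$ with slope $4-\frac1n$. Now we fill $K_0$ first.

## 4. Twisting along $K_0$: a braid computation

**Lemma 1.** After $(+1)$-surgery on $K_0$, $t_1\cup t_2$ becomes a link $t_1'\cup t_2'$ in $S^3$, where $t_1'=T_{2,3}$ is a regular fibre and $t_2'=y$ is the exceptional fibre of index $3$ of the trefoil fibration of $S^3$.

*Proof.* Let $\Delta_{234}^2$ be the full twist on strands $2,3,4$. The new link is the closure of $\gamma=C^3\sigma_1^2\Delta_{234}^{-2}$.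

**Step 1: rewrite $\gamma$ using the full twist on four strands.** First,
$$\sigma_1C=\sigma_1\sigma_2\sigma_1\sigma_3\sigma_2=\sigma_2\sigma_1\sigma_2\sigma_3\sigma_2=\sigma_2\sigma_1\sigma_3\sigma_2\sigma_3=C\sigma_3,$$
$$\sigma_3C=\sigma_3\sigma_2\sigma_3\sigma_1\sigma_2=\sigma_2\sigma_3\sigma_2\sigma_1\sigma_2=\sigma_2\sigma_3\sigma_1\sigma_2\sigma_1=C\sigma_1 .$$
Next, $C\sigma_1\sigma_3$ is the half twist $\Delta_4=\sigma_1\sigma_2\sigma_3\sigma_1\sigma_2\sigma_1$:
$$C\sigma_1\sigma_3=\sigma_2\sigma_3\sigma_1\sigma_2\sigma_1\sigma_3=\sigma_2\sigma_3\sigma_2\sigma_1\sigma_2\sigma_3=\sigma_3\sigma_2\sigma_3\sigma_1\sigma_2\sigma_3=\sigma_3\sigma_2\sigma_1\sigma_3\sigma_2\sigma_3=\sigma_3\sigma_2\sigma_1\sigma_2\sigma_3\sigma_2$$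
$$=\sigma_3\sigma_1\sigma_2\sigma_1\sigma_3\sigma_2=\sigma_1\sigma_3\sigma_2\sigma_3\sigma_1\sigma_2=\sigma_1\sigma_2\sigma_3\sigma_2\sigma_1\sigma_2=\sigma_1\sigma_2\sigma_3\sigma_1\sigma_2\sigma_1=\Delta_4 .$$
Therefore $\Delta_4^2=C\sigma_1\sigma_3C\sigma_1\sigma_3=C^2\sigma_3\sigma_1\sigma_1\sigma_3=C^2\sigma_1^2\sigma_3^2$. Also $\Delta_4^2=A_1\Delta_{234}^2$ with $A_1=\sigma_1\sigma_2\sigma_3^2\sigma_2\sigma_1$: the full twist is the first strand going once around the others, followed by the full twist of the others. As $\Delta_4^2$ is central,
$$\gamma=C\,(C^2\sigma_1^2)\,\Delta_{234}^{-2}=C\,\Delta_4^2\sigma_3^{-2}\Delta_{234}^{-2}=C\sigma_3^{-2}A_1=\sigma_1^{-2}CA_1 .$$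

**Step 2: remove one strand.** We conjugate until $\sigma_1$ occurs once. Moving the last letter $\sigma_1$ of $A_1$ to the front, $\gamma$ is conjugate to
$$\sigma_1^{-1}\sigma_2\sigma_1\,\sigma_3\sigma_2\sigma_1\sigma_2\sigma_3^2\sigma_2=\sigma_2\sigma_1\sigma_2^{-1}\,\sigma_3\sigma_2\sigma_1\sigma_2\sigma_3^2\sigma_2=\sigma_2\sigma_1\,\sigma_3\sigma_2\sigma_3^{-1}\,\sigma_1\sigma_2\sigma_3^2\sigma_2$$
$$=\sigma_2\sigma_3\,\sigma_1\sigma_2\sigma_1\,\sigma_3^{-1}\sigma_2\sigma_3^2\sigma_2=\sigma_2\sigma_3\sigma_2\,\sigma_1\,\sigma_2\sigma_3^{-1}\sigma_2\sigma_3^2\sigma_2 ,$$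
using $\sigma_1^{-1}\sigma_2\sigma_1=\sigma_2\sigma_1\sigma_2^{-1}$ and $\sigma_2^{-1}\sigma_3\sigma_2=\sigma_3\sigma_2\sigma_3^{-1}$. Markov destabilization deletes the first position and the single $\sigma_1$. Write $\rho=\sigma_2$, $\tau=\sigma_3$, $\Delta=\rho\tau\rho=\tau\rho\tau$. After one more conjugation the link is the closure of the 3-braid
$$\rho\tau^{-1}\,\rho\tau^2\rho\cdot\rho\tau\rho .$$

**Step 3: recognize the 3-braid.** We have $(\rho\tau^2\rho)\tau^2=\rho\tau(\tau\rho\tau)\tau=\rho\tau(\rho\tau\rho)\tau=\Delta^2$. So the braid equals $\rho\tau^{-1}\Delta^2\tau^{-2}\Delta=\Delta^2\rho\tau^{-3}\Delta$, which is conjugate to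
$$\Delta^2\,\Delta\rho\,\tau^{-3}=\Delta^2\,\tau\Delta\,\tau^{-3}=\Delta^2\,\tau\,\tau\rho\tau\,\tau^{-3}=\Delta^2\,\tau^2\rho\tau^{-2},$$
hence to $\Delta^2\rho$, and, conjugating by $\Delta$, to $\Delta^2\tau=(\rho\tau^2\rho)\tau^3$.

In the closure of $(\rho\tau^2\rho)\tau^3$ the last two strands form $T_{2,3}$, a closed 2-braid in a standard solid torus $U$, winding $2$ times along $U$ and $3$ times along the complementary solid torus $U^*$. The factor $\rho\tau^2\rho$ makes the first strand go once around the other two. So the first strand closes to a curve on a parallel of $\partial U$ running once longitudinally and once meridionally. In $U^*$ it winds once, so it is isotopic there to the core $y$ of $U^*$, which has index $3$.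

Finally, $t_1$ meets the disk of $K_0$ once, and twisting a single strand does not change a knot type. So $t_1'$ is a trefoil, and $t_2'$ is the other component: $t_1'=T_{2,3}$, $t_2'=y$. $\square$

(Check: $\mathrm{lk}(t_1',t_2')=4-1\cdot2=2=\mathrm{lk}(T_{2,3},y)$.)

By the twisting fact the slopes become $4+\frac1n-1^2$ and $4-\frac1n-2^2$, so
$$M_n=\text{surgery on } t_1'=T_{2,3}\text{ with slope }3+\tfrac1n\text{ and on }t_2'=y\text{ with slope }-\tfrac1n . \tag{3}$$

## 5. Seifert invariants, the plumbing tree and the classes of the fibres

**Step 1: the invariants.** Use the section of the example after Definition 4 with $t=t_1'$. The filling slopes, up to sign, are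

* at $x$ (not surgered): $\mu_x=2q_x+h$, giving $(2,1)$;
* at $t_1'$: $(3n+1)m_1+n\lambda_1=(3n+1)q_1+n(h-6q_1)=(1-3n)q_1+nh$, giving $(3n-1,-n)$;
* at $y$: $-\mu_y+n\lambda_y=-3q_y+h+n(-2q_y+h)=-(2n+3)q_y+(n+1)h$, giving $(2n+3,-(n+1))$.

So $M_n$ has a Seifert fibration $\mathcal F$ over $S^2$ with exactly three exceptional fibres $x,T_1,T_2$, of indices $2,X,Y$. Here $T_i$ is the core of the surgery solid torus at $t_i$. As a check, $2XY\big(\frac12-\frac nX-\frac{n+1}Y\big)=XY-2nY-2(n+1)X=-p$, as it must be.

**Step 2: a negative definite plumbing.** We want $-M_n$ as the boundary of a negative definite tree. Its invariants are $(2,-1),(X,n),(Y,n+1)$. Shifting $X$ and $Y$ by one each gives the equivalent list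
$$(1,2),\ (2,-1),\ (X,-(2n-1)),\ (Y,-(n+2)).$$
We have $[2^{n-2}]=\frac{n-1}{n-2}$, where $2^{n-2}$ means $n-2$ entries $2$. So $[3,2^{n-2}]=3-\frac{n-2}{n-1}=\frac{2n-1}{n-1}$ and $[2,3,2^{n-2}]=2-\frac{n-1}{2n-1}=\frac{3n-1}{2n-1}$. Also $[2,n+2]=\frac{2n+3}{n+2}$. By Definition 5, $-M_n=\partial W(\Gamma)$ for the star $\Gamma$ with
$$\text{centre }v_0:-2;\quad\text{leg 1: }a:-2;\quad\text{leg 2: }b_1,\dots,b_n:\ -2,-3,\underbrace{-2,\dots,-2}_{n-2};\quad\text{leg 3: }d_1,d_2:\ -2,-(n+2).$$
It has $n+4$ vertices. It is negative definite with $|\det Q_\Gamma|=p$, because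
$$-2+\tfrac12+\tfrac{2n-1}{3n-1}+\tfrac{n+2}{2n+3}=-\tfrac{4n^2+3n+1}{2XY}.$$

For a vertex $u$ let $D_u=|\det Q_{\Gamma\setminus u}|$. Then
$$D_{b_n}=4n^2-n-2,\quad D_{d_2}=4n,\quad D_a=5n^2+5n-1,\quad D_{v_0}=2XY=12n^2+14n-6. \tag{4}$$
Deleting $b_n$ turns leg 2 into $\frac{3n-4}{2n-3}$, so by the determinant formula $D_{b_n}=3(3n-4)(2n+3)-2(2n-3)(2n+3)-2(n+2)(3n-4)$, which expands to $4n^2-n-2$. Deleting $d_2$ turns leg 3 into $\frac21$, so $D_{d_2}=4X\big(2-\frac12-\frac{2n-1}{X}-\frac12\big)=4(X-(2n-1))=4n$. Deleting $a$ gives $D_a=2XY-(2n-1)Y-(n+2)X=5n^2+5n-1$. Deleting $v_0$ leaves the three legs.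

By Definition 5, in $-M_n=\partial W(\Gamma)$ the fibres $x,T_1,T_2$ and a regular fibre are meridians of the components $u=a,\ b_n,\ d_2,\ v_0$ respectively.

**Step 3: homology classes.** These control how an unknotted fibre could link $K_n$. The curve $f_i$ has distance $1$ from the filling slope $m_i\pm nf_i$, so $T_i$ is isotopic to $f_i$. By (2), in $H_1(M_n)=\mathbb Z/p$ and up to sign, $[T_1]=(4n+1)\mu$ and $[T_2]=(4n+2)\mu$. Moreover $[h]=X[T_1]$, and $(3n-1)(4n+1)=12n^2-n-1=3p-(10n+4)$. So, up to sign,
$$[T_1]=(4n+1)\mu,\quad[T_2]=(4n+2)\mu,\quad[h]=(10n+4)\mu,\quad2[x]=[h]. \tag{5}$$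
Put $r_u=4n+1,\ 4n+2,\ 5n+2,\ 10n+4$ and $t_u=3,4,5,22$ for $u=b_n,d_2,a,v_0$. Expanding both sides shows
$$r_u^2=t_u\,p+D_u\qquad\text{for all four }u. \tag{6}$$
For $n=5$: $p=116$, and $441=348+93$, $484=464+20$, $729=580+149$, $2916=2552+364$. For $n\ge5$ we also have $p\ge2(10n+4)$, because $4n^2-17n-7\ge0$ (its value is $8$ at $n=5$, and it increases from there).

## 6. Every Seifert fibration of $M_n$ looks like $\mathcal F$

The question allows any Seifert fibration of $M_n$. This section shows that allowing others gives nothing new.

**Lemma 2.** Let $\mathcal F'$ be any Seifert fibration of $M=M_n$. Then the base of $\mathcal F'$ is $S^2(2,X,Y)$, and there is an orientation-preserving homeomorphism $M\to M$ carrying $\mathcal F'$ to $\mathcal F$. If $c$ is a fibre of $\mathcal F'$ of index $\alpha\in\{1,2,X,Y\}$, then $[c]=\pm[c_\alpha]$ in $H_1(M)$, where $c_\alpha$ is a fibre of $\mathcal F$ of index $\alpha$.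

*Proof.* Let $\pi=\pi_1(M)=\langle q_1,q_2,q_3,h\mid h\text{ central},\,q_i^{\alpha_i}h^{\beta_i}=1,\,q_1q_2q_3=1\rangle$, with $(\alpha_1,\alpha_2,\alpha_3)=(2,X,Y)$. As $\frac12+\frac1X+\frac1Y<1$, the base is hyperbolic, so $h$ has infinite order and $\Phi=\pi/\langle h\rangle$ is a cocompact Fuchsian group, the orbifold group of $S^2(2,X,Y)$. Let $x_i$ be the image of $q_i$. Every finite subgroup of $\Phi$ is conjugate into some $\langle x_i\rangle$. The preimage $\langle q_i,h\rangle$ of $\langle x_i\rangle$ is the image of $\pi_1$ of a fibred solid torus around the exceptional fibre, and it contains $h$. So it is infinite cyclic, generated by the exceptional fibre. Consequently $\pi$ is torsion-free: a torsion element maps to an element of finite order in $\Phi$, so it is conjugate into some $\langle q_i,h\rangle\cong\mathbb Z$.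

**Step (a): the fibre subgroup and the base.** We show that the two fibrations have the same fibre subgroup. First, $\Phi$ has no nontrivial cyclic normal subgroup. A finite one has a unique fixed point in $\mathbb H^2$, which would be fixed by all of $\Phi$. An infinite one is generated by a hyperbolic element (there are no parabolics), whose axis would be $\Phi$-invariant. Neither is possible for a cocompact group.

Let $h'$ be a regular fibre of $\mathcal F'$ and $B'$ its base, a closed 2-orbifold with cone points only. Put $\Phi'=\pi/\langle h'\rangle=\pi_1^{orb}(B')$. As $\langle h'\rangle$ is normal and cyclic, its image in $\Phi$ is trivial, so $h'=h^k$.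

Suppose $k=0$. Then $\Phi'=\pi$ is infinite and torsion-free. Bad and spherical orbifolds have finite groups, so $B'$ is Euclidean or hyperbolic, and cone points would give torsion; so there are none. Then $\pi$ is an infinite closed surface group with finite abelianization. This is impossible, since only $S^2$ and $\mathbb{RP}^2$ have finite $H_1$, and their groups are finite.

So $k\ne0$, and $h'$ is central of infinite order. A loop reversing the orientation of $B'$ would conjugate $h'$ to $h'^{-1}$, because $M$ is orientable; so $B'$ is orientable. The group $\Phi'$ maps onto $\Phi$, so it is infinite and acts faithfully, discretely and cocompactly by orientation-preserving isometries on $\mathbb E^2$ or $\mathbb H^2$. It contains the finite normal subgroup $\langle h\rangle/\langle h^k\rangle$. If this were nontrivial, it would have a unique fixed point, fixed by $\Phi'$, and $\Phi'$ would be finite by discreteness. So $k=\pm1$ and $\Phi'=\Phi$. As $\Phi$ contains a nonabelian free group, $B'$ is hyperbolic. As $H_1(M)$ is finite and maps onto $H_1$ of the underlying surface, that surface is $S^2$. Cone points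 of $B'$ correspond to conjugacy classes of nontrivial maximal finite subgroups of $\Phi'=\Phi$, with their orders. So $B'=S^2(2,X,Y)$.

**Step (b): the invariants.** We compare the invariants of the two fibrations. Reversing fibre and base orientation of $\mathcal F'$ if necessary, assume $h'=h$. Let $q_i'$ and $(\alpha_i,\beta_i')$ be standard generators and invariants for $\mathcal F'$, and $x_i'\in\Phi'$ the image of $q_i'$. Realize $\Phi$ and $\Phi'$ as Fuchsian groups uniformizing the two bases. The $x_i$ are rotations through $2\pi\varepsilon/\alpha_i$ and the $x_i'$ rotations through $2\pi\varepsilon'/\alpha_i$, with signs $\varepsilon,\varepsilon'$ independent of $i$, because standard generators run around all cone points in the same direction.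

Let $\theta:\Phi'\to\Phi$ be the isomorphism induced by $\mathrm{id}_\pi$. Both groups act properly and cocompactly on $\mathbb H^2$, so orbit maps give a $\theta$-equivariant quasi-isometry $\mathbb H^2\to\mathbb H^2$, which extends to a $\theta$-equivariant homeomorphism $\psi$ of the circle at infinity. The rotation number on the circle of a rotation through $2\pi s/\alpha$ is $s/\alpha$ mod $1$, and conjugation by $\psi$ preserves rotation numbers up to the sign $\deg\psi$. So $\theta(x_i')$ has rotation number $\deg\psi\cdot\varepsilon'/\alpha_i$. On the other hand, $\langle\theta(x_i')\rangle$ is a maximal finite subgroup of order $\alpha_i$, hence conjugate to $\langle x_i\rangle$ because $2,X,Y$ are distinct, and $x_i^s$ has rotation number $\varepsilon s/\alpha_i$. So $\theta(x_i')$ is conjugate to $x_i^\eta$ with $\eta=\varepsilon\varepsilon'\deg\psi=\pm1$ *independent of $i$*.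

Lifting to $\pi$, $q_i'=g_iq_i^\eta g_i^{-1}h^{k_i}$ for some $g_i\in\pi$, $k_i\in\mathbb Z$. Raise to the power $\alpha_i$: the left side is $h^{-\beta_i'}$ and the right side $h^{-\eta\beta_i+\alpha_ik_i}$. So
$$\beta_i'=\eta\beta_i-\alpha_ik_i .$$
Since $p=|H_1(M)|=2XY|\sum\beta_i/\alpha_i|=2XY|\sum\beta_i'/\alpha_i|$, both sums have absolute value $E=p/(2XY)$, and
$$\sum k_i=\eta\sum\beta_i/\alpha_i-\sum\beta_i'/\alpha_i\in\{0,\pm2E\}.$$
Now $0<2E=p/(XY)<1$, because $4n^2+3n+1<6n^2+7n-3$. As $\sum k_i$ is an integer, $\sum k_i=0$. Hence the invariants of $\mathcal F'$ are equivalent to $(\alpha_i,\eta\beta_i)$, and there is a homeomorphism $M\to M$ carrying $\mathcal F'$ to $\mathcal F$, orientation-preserving if $\eta=1$ and orientation-reversing if $\eta=-1$.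

**Step (c): homology classes.** A regular fibre of $\mathcal F'$ is freely homotopic to $h^{\pm1}$. An exceptional fibre of index $\alpha_i$ generates a conjugate of $\langle q_i',h\rangle$, the preimage of $\langle x_i'\rangle$. This is conjugate to $\langle q_i,h\rangle\cong\mathbb Z$, which is generated by the fibre of $\mathcal F$ of index $\alpha_i$. So $[c]=\pm[c_\alpha]$.

**Step (d): excluding $\eta=-1$.** Here the linking form enters. Suppose $\eta=-1$, and let $T'$ be the fibre of $\mathcal F'$ of index $Y$. The orientation-reversing homeomorphism carries $T'$ to $T_2$, so $\mathrm{lk}(T',T')=-\mathrm{lk}(T_2,T_2)$. By (c), $[T']=\pm[T_2]$, so $\mathrm{lk}(T',T')=\mathrm{lk}(T_2,T_2)$. Hence $2\,\mathrm{lk}(T_2,T_2)=0$. But $\mathrm{lk}(\mu,\mu)=-1/p$, so by (5) and (6) $\mathrm{lk}(T_2,T_2)=-(4n+2)^2/p=-4n/p$ mod $1$, and $0<8n<p$. This is a contradiction, so $\eta=1$. $\square$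

## 7. The equation $\omega^2=tp+D_u$, and what homology cannot see

From now until the end of Section 9, suppose that $c\subset S^3\setminus K_n$ is a trivial knot that is a fibre of some Seifert fibration of $M_n$. By Lemma 2 an orientation-preserving homeomorphism of $M_n$ carries $c$ to $x$, $T_1$, $T_2$ or a regular fibre of $\mathcal F$, and $[c]$ is $\pm$ the class of that fibre. Let $u=a,b_n,d_2,v_0$ respectively.

Take mirror images: $k=\overline{K_n}$ and $\bar c$, still trivial. Then $(k;-p)=-M_n=\partial W(\Gamma)$. Put
$$\omega=\mathrm{lk}(k,\bar c),\qquad N=\text{surgery on }k\cup\bar c\text{ with framings }(-p,0).$$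

**Step 1: $N$ as a plumbing boundary, and an equation.** $N$ is obtained from $-M_n$ by an integral surgery on the fibre $\bar c$, and this fibre corresponds to the meridian of the component $u$. So $N=\partial W(\Gamma_t)$, where $\Gamma_t$ is $\Gamma$ with a new leaf of some integral weight $t$ attached at $u$. We compute the rational self-linking of $\bar c$ with its $0$-framing twice, by (1). From $(k;-p)$ it is $0-\omega^2/(-p)=\omega^2/p$. From $\partial W(\Gamma)$ the linking vector of the leaf is the unit vector at $u$, and the result is $t-(Q_\Gamma^{-1})_{uu}$. As $Q_\Gamma$ is negative definite, $(Q_\Gamma^{-1})_{uu}=\det Q_{\Gamma\setminus u}/\det Q_\Gamma=-D_u/p$. So $\omega^2/p=t+D_u/p$, that is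
$$\omega^2=tp+D_u . \tag{7}$$

A natural first attempt is to refute (7) by arithmetic: perhaps $D_u$ is not a square mod $p$, or the class of the fibre is not compatible with (7). This attempt stops at (6). The integer $\omega=r_u$ is compatible with the class (5) (for $u=a$ because $2(5n+2)=10n+4$), and by (6) it solves (7) with $t=t_u$. The order $|H_1(N)|=\omega^2$ is automatically a square as well. So the class of the fibre, equation (7) and the order of $H_1(N)$ do not contradict each other. What homology does give is a lower bound for $t$.

**Step 2: lower bounds on $t$.** Since $[c]=\pm\omega\mu$ in $H_1(M_n)$, (5) says that mod $p$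
$$\omega\equiv\pm(4n+1)\ (u=b_n),\quad\omega\equiv\pm(4n+2)\ (u=d_2),\quad2\omega\equiv\pm(10n+4)\ (u=a),\quad\omega\equiv\pm(10n+4)\ (u=v_0).$$
An integer congruent to $\pm r$ mod $p$ with $0\le r\le p/2$ has absolute value at least $r$, and $10n+4\le p/2$. So $|\omega|\ge r_u$ in all cases. By (7) and (6), $tp=\omega^2-D_u\ge r_u^2-D_u=t_up$. Hence
$$t\ge3\ (u=b_n),\qquad t\ge4\ (u=d_2),\qquad t\ge5\ (u=a),\qquad t\ge22\ (u=v_0), \tag{8}$$
and in particular $\omega\ne0$.

## 8. A rational ball on one side, a negative definite tree on the other

So far the unknottedness of $c$ has not been used. Its effect is four-dimensional: a trivial $0$-framed component can be dotted.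

**Step 1: $N$ bounds a rational ball.** Since $\bar c$ is trivial, $N=\partial B$, where $B$ is $S^1\times B^3$ (dotted circle $\bar c$) with one 2-handle attached along $k$. As $\omega\ne0$, $B$ is a rational ball (Definition 6), and $N$ is a rational homology sphere, because $\det\begin{pmatrix}-p&\omega\\\omega&0\end{pmatrix}=-\omega^2\neq0$.

**Step 2: $N$ bounds a negative definite plumbing.** The tree $\Gamma_t$ is not definite, because of its leaf of weight $t>0$. We trade the leaf for a chain. Let $-w$ be the weight of $u$ in $\Gamma$. Blowing up an edge with a $(-1)$-vertex places that vertex between its two ends and lowers both end weights by $1$; the boundary is unchanged. Blow up the edge between $u$ and the leaf, then repeatedly the edge between the latest $(-1)$-vertex and the leaf, $t$ times in all. The weights from $u$ outwards become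
$$-w-1,\ \underbrace{-2,\dots,-2}_{t-1},\ -1,\ 0 .$$
Now the $0$-leaf is a meridian of the $(-1)$-component. Slide the component preceding the $(-1)$-component over the $0$-leaf. This changes a crossing in its clasp with the $(-1)$-component and so unlinks the two. The framing is unchanged, since the leaf has framing $0$ and does not link the component that slides. The $(-1)$-component and the leaf now form a split Hopf link with framings $-1,0$, and surgery on it gives $S^3$. Hence $N=\partial W(\Gamma')$, where

> $\Gamma'$ is $\Gamma$ with the weight of $u$ changed to $-w-1$ and with a chain $z_1,\dots,z_{t-1}$ of vertices of weight $-2$ attached at $u$.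

We count signs. Over $\mathbb Q$, $Q_{\Gamma_t}$ is $Q_\Gamma$ plus one direction of square $t-(Q_\Gamma^{-1})_{uu}=t+D_u/p=\omega^2/p>0$. So $\Gamma_t$ has $b^+=1$, $b^-=n+4$. The $t$ blow-ups add $t$ to $b^-$. The cancellation splits off $\begin{pmatrix}-1&1\\1&0\end{pmatrix}$, with one positive and one negative direction. So $\Gamma'$ is negative definite of rank
$$R=n+4+t-1=n+3+t .$$

**Step 3: Donaldson's theorem.** Put $Z=W(\Gamma')\cup_N(-B)$, a closed oriented smooth 4-manifold. As $N$ is a rational homology sphere and $B$ a rational ball, Mayer–Vietoris gives $H_2(Z;\mathbb Q)=H_2(W(\Gamma');\mathbb Q)$. So $Z$ is negative definite with $b_2=R$, and by Donaldson's theorem its form is $-I_R$. The map $H_2(W(\Gamma'))\to H_2(Z)/\mathrm{torsion}$ preserves the forms, and it is injective because $Q_{\Gamma'}$ is nondegenerate. We have proved: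

**Lemma 3.** If an unknotted fibre $c$ as above exists, then the lattice $(\mathbb Z^{\Gamma'},-Q_{\Gamma'})$ embeds isometrically in $\mathbb Z^R$, $R=n+3+t$, with $u\in\{a,b_n,d_2,v_0\}$ and $t$ as in (8).

## 9. The lattice of $\Gamma'$ does not embed

Suppose it does. Identify vertices with vectors in $\mathbb Z^R$. The norm (square) of a vertex is minus its weight, adjacent vertices pair to $\pm1$, and distinct non-adjacent ones to $0$. Signs of vertices and of basis vectors may be changed freely. A norm-2 vector is $\pm e_i\pm e_j$, with support $\{i,j\}$, and a norm-3 vector is $\pm e_i\pm e_j\pm e_k$.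

**Lemma 4.** Let $s,s'$ be distinct non-adjacent norm-2 vertices, and suppose some vertex $w$ is adjacent to exactly one of them (we say that $w$ separates them). Then the supports of $s$ and $s'$ are disjoint.

*Proof.* If the supports share exactly one index, then $\langle s,s'\rangle=\pm1$, not $0$. If they are equal, say $\{i,j\}$, then $\langle w,s\rangle\equiv w_i+w_j\equiv\langle w,s'\rangle$ mod $2$, while one of these is $\pm1$ and the other is $0$. $\square$

We also use: *a norm-2 vector pairing to $\pm1$ with a vector whose nonzero entries are all $\pm1$ meets its support in exactly one index*, since meeting it in two indices gives an even pairing.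

**Case $u=b_n$ or $u=d_2$.** The aim is to crowd three legs into two indices. The vertices $v_0,a,b_1,d_1$ have norm $2$ (as $n\ge5$, $b_n$ is neither $b_1$ nor $b_2$). Each of $a,b_1,d_1$ meets the 2-element support of $v_0$ in exactly one index, so two of them have intersecting supports. Among $a,b_1,d_1$, the vertex $b_2$ is adjacent only to $b_1$ and $d_2$ only to $d_1$. So every pair is separated by $b_2$ or $d_2$. This contradicts Lemma 4.

**Case $u=v_0$.** The aim is to crowd four legs into three indices. Now $v_0$ has norm $3$ and a support of size $3$. By (8), $z_1$ and $z_2$ exist. The four norm-2 neighbours $a,b_1,d_1,z_1$ each meet this support in exactly one index, so two of them have intersecting supports. Every pair contains one of $b_1,d_1,z_1$, so it is separated by $b_2$, $d_2$ or $z_2$. This contradicts Lemma 4.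

**Case $u=a$.** Here pigeonhole at $v_0$ is not enough, because $a$ now has norm $3$. Instead we determine the embedding vector by vector and find that it needs one more basis vector than there is. The vertices $v_0,b_1,d_1$ have norm $2$, and $t\ge5$.

**Step 1: the centre.** By Lemma 4 with $w=b_2$, the supports of $b_1$ and $d_1$ are disjoint, and $v_0$ meets each in one index. After relabelling and sign changes,
$$d_1=e_1-e_2,\qquad v_0=e_2-e_3,\qquad b_1=e_3-e_4 .$$

**Step 2: the vector $a$.** Since $a\perp d_1,b_1$, its entries at $1,2,3,4$ are $(\kappa,\kappa,\lambda,\lambda)$, with $\kappa-\lambda=\pm1$ and $2\kappa^2+2\lambda^2\le3$. So one of $\kappa,\lambda$ is $0$ and the other $\pm1$, and one unit of norm is left. After relabelling and a sign change of $e_5$,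
$$a=\varepsilon(e_1+e_2)+e_5\ \text{(type I)}\qquad\text{or}\qquad a=\varepsilon(e_3+e_4)+e_5\ \text{(type II)},\qquad\varepsilon=\pm1 .$$

**Step 3: the chain $z_j$ uses up indices.** Each $z_j$ is orthogonal to $d_1,v_0,b_1$, so its first four entries are equal, hence $0$ because the norm is $2$. As $z_1$ pairs to $\pm1$ with $a$, its entry at $5$ is $\pm1$, and up to signs and relabelling $z_1=e_5-e_6$. Suppose $z_i=e_{i+4}-e_{i+5}$ for $i<j$, with $j\ge2$. Orthogonality to $a$ makes the entry of $z_j$ at $5$ zero, and orthogonality to $z_1,\dots,z_{j-2}$ makes the entries at $5,\dots,j+3$ equal, hence zero. Pairing with $z_{j-1}=e_{j+3}-e_{j+4}$ gives the entry $\pm1$ at $j+4$. So up to signs $z_j=e_{j+4}-e_{j+5}$ with a new index $j+5$. Thus the indices $1,\dots,t+4$ are used. Let $G$ be the set of the remaining basis vectors. Then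
$$|G|=R-(t+4)=n-1 .$$

**Step 4: the vectors $b_j$, $j\ge3$, lie in $\mathrm{span}(G)$.** They have norm $2$. Orthogonality to $d_1,v_0,b_1$ makes the entries at $1$–$4$ equal, hence $0$. Orthogonality to $a$ makes the entry at $5$ zero, and orthogonality to all $z_i$ makes the entries at $5,\dots,t+4$ equal, hence zero.

**Step 5: the vector $b_2$.** It has norm $3$. Since $\langle b_2,b_3\rangle=\pm1$ and $b_3\in\mathrm{span}(G)$, $b_2$ has a nonzero entry in $G$, so its entries outside $G$ have square sum at most $2$. Orthogonality to $d_1,v_0$ makes the entries at $1,2,3$ equal, hence $0$. Since $\langle b_2,b_1\rangle=\pm1$, the entry at $4$ is $\pm1$. Orthogonality to the $z_i$ makes the $t$ entries at $5,\dots,t+4$ equal to some $m$, and $1+tm^2\le2$ gives $m=0$. In type II this yields $\langle b_2,a\rangle=\pm1$, although $b_2$ and $a$ are not adjacent. So type I holds, and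
$$b_2=\pm e_4\pm g_1\pm g_2\qquad\text{with distinct }g_1,g_2\in G.$$

**Step 6: the chain $b_3,\dots,b_n$.** We show that each further vertex needs a new element of $G$. Since $b_3$ pairs to $\pm1$ with $b_2$, it contains exactly one of $g_1,g_2$. Say $b_3=\pm g_1\pm g_3$ with $g_3\in G\setminus\{g_1,g_2\}$.

For $j\ge4$, $b_j\perp b_2$ forces $b_j$ to contain both or neither of $g_1,g_2$, and we exclude "both". If $b_4=\pm g_1\pm g_2$, then $b_5$, which exists as $n\ge5$, pairs to $\pm1$ with $b_4$, so it contains exactly one of $g_1,g_2$, and then $\langle b_5,b_2\rangle\ne0$, a contradiction. If $b_j=\pm g_1\pm g_2$ with $j\ge5$, then $\langle b_j,b_3\rangle=\pm1$, a contradiction. So $b_j$ contains neither $g_1$ nor $g_2$ for $j\ge4$.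

Now inductively $b_j=\pm g_{j-1}\pm g_j$ for $j\ge4$, with $g_j$ new. The entries of $b_j$ at $g_1,g_2$ vanish. Those at $g_3,\dots,g_{j-2}$ vanish by orthogonality to $b_3,\dots,b_{j-2}$. The entry at $g_{j-1}$ is $\pm1$ because $\langle b_j,b_{j-1}\rangle=\pm1$. The remaining entry is at an element $g_j$ different from all previous ones. Hence $g_1,\dots,g_n$ are $n$ distinct elements of $G$, but $|G|=n-1$. This is a contradiction.

All cases are impossible, which proves Theorem 1. $\blacksquare$

*Where $n\ge5$ and the bounds (8) enter.* The condition $n\ge5$ gives $X\ne Y$, the inequality $10n+4\le p/2$, and the vertex $b_5$. The lattice argument needs $t\ge1$ in the first case (so that $\Gamma'$ is defined), $t\ge3$ for $u=v_0$ (so that $z_2$ exists), and $t\ge2$ for $u=a$ (so that $m=0$); (8) gives more than that.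

## 10. All integral surgery descriptions of $M_6$

**Proof of Theorem 3.** Here $n=6$ and $p=163$, which is prime and $\equiv3$ mod $4$.

**Step 1: the sign of $m$.** Mirroring $K'$ replaces $(K';m)$ by $-(K';m)$ and keeps trivial knots trivial. So we may assume $(K';m)\cong M_6$ preserving orientation, and then $|m|=163$. The meridian of $K'$ generates $H_1$ and has self-linking $-1/m$ mod $1$. If $m=-163$, the meridian of $K'$ would be $j$ times that of $K_6$ with $1/163=-j^2/163$ mod $1$, so $-1$ would be a square mod $163$. This is false for a prime $\equiv3$ mod $4$. So $m=163$.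

**Step 2: the argument of Sections 7–9.** Let $c$ be a trivial knot disjoint from $K'$ that is a fibre, and let $\omega=\mathrm{lk}(K',c)$. By Lemma 2, applied to $M_6$, an orientation-preserving homeomorphism carries $c$ to a fibre of $\mathcal F$; let $u$ be the corresponding vertex. The derivation of (7) and all of Section 8 use only that the surgered manifold is $M_6$ with slope $163$, together with $\omega\ne0$ and $t\ge1$. What has to be replaced is Step 2 of Section 7, which used (5), that is, the classes of the fibres in terms of the meridian of $K_6$. By (7) and (6), $\omega^2\equiv D_u\equiv r_u^2$ mod $163$, with $r_u=25,26,32,64$ for $u=b_n,d_2,a,v_0$. As $163$ is prime, $\omega\equiv\pm r_u$. As $r_u<163/2$, $|\omega|\ge r_u$. This gives (8) as before, and in particular $\omega\neq0$. Section 8 then gives the embedding of Lemma 3, and Section 9 excludes it. $\blacksquare$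

## 11. Hyperbolicity of $K_n$ for odd $n$

The proof of Theorem 2 uses three published results.

* *Gabai* (Topology 28 (1989), Thm 1.1). Let $K$ be a knot in a solid torus $V$ with $\partial V$ incompressible in $V\setminus K$ and $K$ not a core. If a nontrivial surgery on $K$ gives a manifold with compressible boundary, then the result is either reducible or a solid torus, and in the latter case $K$ is a $0$- or $1$-bridge braid in $V$.
* *Scharlemann* (Topology 29 (1990)). If in this situation the result is reducible, then $K$ is cabled in $V$ and the slope is that of the cabling annulus.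
* *Lackenby–Meyerhoff* (Invent. Math. 191 (2013)). Two exceptional slopes of a one-cusped hyperbolic 3-manifold have distance at most $8$.

**Proof of Theorem 2.** Let $n\ge5$ be odd and write $K=K_n$, $M=M_n$, $p=p_n$. As $n$ is odd, $p=4n^2+3n+1$ is even.

**Step 1: properties of $M$.** A closed Seifert manifold over $S^2$ with three exceptional fibres is irreducible. An incompressible torus in it would be isotopic to a vertical or a horizontal one. There are no vertical ones, because every simple closed curve in $S^2$ missing three cone points bounds a disk with at most one of them. A horizontal one would force $\sum\beta_i/\alpha_i=0$, while $H_1(M)$ is finite. So $M$ is irreducible and atoroidal. Its group maps onto $\Phi$, so it is infinite and not cyclic.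

**Step 2: $K$ is neither trivial nor a torus knot.** If $K$ were trivial, $M$ would be a lens space, with cyclic $\pi_1$. If $K=T_{r,s}$, the slope is not $rs$, since that surgery is reducible. Then, by Section 2, the axes of $K$ are trivial knots that are fibres of $M$, contradicting Theorem 1.

**Step 3: an outermost torus.** Suppose $K$ is a satellite, so that its exterior $E(K)$ contains an essential torus $T$. In $S^3$, $T$ bounds a solid torus $V$, and $K\subset V$, since otherwise $T$ would compress in $V\subset E(K)$. The other side is $E(K')$, where $K'$ is the core of $V$; it is a nontrivial knot, $T$ is incompressible in $V\setminus K$, and $K$ is not a core of $V$. We choose $T$ so that $E(K')$ is atoroidal. If $E(K')$ contains an essential torus $T^*$, then $T^*$ is essential in $E(K)$ as well. It is incompressible because $T$ is, and if it were parallel to $\partial N(K)$, then $T$, lying in the product region between them, would be parallel to $\partial N(K)$ too. Replace $T$ by $T^*$. The tori obtained in this way are disjoint and pairwise non-parallel, so the process stops by Kneser–Haken finiteness.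 Then $K'$ is a torus knot or hyperbolic, by Thurston.

Since $M$ is atoroidal, $T$ compresses in $M=E(K')\cup_TV(K;p)$, where $V(K;p)$ is the result of the surgery in $V$. It is incompressible in $E(K')$, so it compresses in $V(K;p)$. By Gabai's theorem $V(K;p)$ is reducible or a solid torus.

**Step 4: the reducible case.** By Scharlemann's theorem $K$ is a cable of some knot $k'$, with winding number $b\ge2$ along $k'$, and $p$ is the cabling slope. So $M=L(b,s)\#(k';s/b)$ for some $s$. As $b\ge2$, the summand $L(b,s)$ is not $S^3$. Irreducibility of $M$ makes the other summand $S^3$, so $M$ is a lens space, contradicting Step 1.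

**Step 5: the solid torus case.** Now $K$ is a braid in $V$, not a core, so it has winding number $w\ge2$. Let $l\subset\partial V$ be the preferred longitude of $K'$ and $m_V$ the meridian of $V$. In $H_1(V\setminus K)=\mathbb Z\mu\oplus\mathbb Zl$ we have $m_V=w\mu$. Also $\lambda_K=wl$: the coefficient of $\mu$ is $\mathrm{lk}(\lambda_K,K)-w\,\mathrm{lk}(l,K)=0$, because $l$ bounds a surface outside $V$. So $H_1(V(K;p))=\langle\mu,l\mid p\mu+wl\rangle\cong\mathbb Z\oplus\mathbb Z/\gcd(p,w)$, and since $V(K;p)$ is a solid torus, $\gcd(p,w)=1$. A curve $\alpha m_V+\beta l$ is null-homologous when $(\alpha w,\beta)=j(p,w)$, which forces $w\mid j$. So the meridian of $V(K;p)$ is $pm_V+w^2l$, and $M=(K';p/w^2)$.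

If $K'$ is a torus knot, its fibre slope on $\partial V$ is integral, and $p/w^2$ is not, since $\gcd(p,w)=1$ and $w\ge2$. So the fibration of $E(K')$ extends over $V(K;p)$. An axis of $K'$ lying in $E(K')$ is a trivial knot in $S^3\setminus K$ that is a fibre of $M$, contradicting Theorem 1.

If $K'$ is hyperbolic, then $p/w^2$ and $1/0$ are exceptional slopes, since $M$ is Seifert fibred and $S^3$ is not hyperbolic. By Lackenby–Meyerhoff, $w^2=d(p/w^2,1/0)\le8$, so $w=2$. This contradicts $\gcd(p,w)=1$, because $p$ is even.

Hence $K$ is not a satellite, and by Thurston it is hyperbolic.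

**Step 6: infinitely many knots.** The slope $p_n$ is exceptional for $K_n$, and the integers $p_n$ are distinct. A hyperbolic knot has only finitely many exceptional slopes, so each knot occurs as $K_n$ for only finitely many odd $n$. Hence infinitely many distinct hyperbolic knots occur among the $K_n$, and by Theorem 1 each of them is a counterexample. $\blacksquare$
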